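\title{Positive solutions of $-\Delta u=\lambda u+u^5$ on the three-sphere for $-2<\lambda<-3/4$}

\begin{abstract}
On the round unit sphere $\mathbf{S}^3$ we study positive solutions of $-\Delta u=\lambda u+u^5$. We prove, with no symmetry assumption, that the constant $|\lambda|^{1/4}$ is the only solution when $\lambda<-3/4$ is close to $-3/4$. This answers in the negative the question whether non-constant solutions exist for every $\lambda\in[-2,-3/4)$. We also show that for $\lambda\in(-2,-3/4)$ non-constant radial solutions exist if and only if $\lambda<-1$. All three proofs rest on one divergence identity for the trace-free Hessian of $u^{-2}$.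
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbf{S}^3\subset\mathbb{R}^4$ be the unit sphere with its round metric $g$ and Laplace--Beltrami operator $\Delta$. For $\lambda\in\mathbb{R}$ we consider
\begin{equation}\label{eq:main}
-\Delta u=\lambda u+u^5,\qquad u>0\qquad\text{on }\mathbf{S}^3 ,
\end{equation}
where a solution is a smooth positive function. Integrating the equation gives $\lambda\int u+\int u^5=0$, so solutions exist only for $\lambda<0$, and then the constant $|\lambda|^{1/4}$ is one. We write throughout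
\[
\mu=-\lambda,\qquad \delta=\mu-\tfrac34,\qquad V=|\mathbf{S}^3|=2\pi^2 ,
\]
so that the equation reads $\Delta u=\mu u-u^5$.

For which $\lambda$ is there a second solution? Linearizing at the constant gives $-\Delta\varphi=4\mu\varphi$, and the eigenvalues of $-\Delta$ are $k(k+2)=0,3,8,\dots$. The constant is therefore degenerate first at $\lambda=-\frac34$ and next at $\lambda=-2$. The following facts are known.
\begin{itemize}
\item[(a)] For $-\frac34<\lambda<0$ the constant is the only solution (Gidas--Spruck).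
\item[(b)] For $\lambda=-\frac34$ there is a whole family of non-constant solutions.
\item[(c)] Non-constant solutions exist for every $\lambda<-2$.
\item[(d)] By bifurcation analysis, they also exist for $\lambda>-2$ when $\lambda+2$ is small.
\end{itemize}
The question posed in \cite{caps} concerns the range in between: \emph{does \eqref{eq:main} have a non-constant solution for every $\lambda\in[-2,-\frac34)$?}

One is tempted to answer yes. Non-constant solutions are present near the left end of the interval and at its right endpoint, and there is a variational reason as well. Smooth positive critical points of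
\[
S_\mu(u)=\frac{\int(|\nabla u|^2+\mu u^2)}{(\int u^6)^{1/3}}
\]
solve \eqref{eq:main} after multiplication by a constant. Since $\int x_1^2=V/4$ and $\int|\nabla x_1|^2=3V/4$, we have $S_\mu(1+tx_1)=\mu V^{2/3}\bigl(1-\frac{\delta}{\mu}t^2+O(t^4)\bigr)$. For $\delta>0$ the constants do not minimize $S_\mu$, so a smooth positive minimizer would give a non-constant solution. But $6$ is the critical Sobolev exponent in dimension three, a minimizing sequence need not be compact, and the answer to the question is no.

\begin{theorem}\label{thm:unique}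
There is $\delta_0>0$ such that for every $\lambda\in(-\frac34-\delta_0,-\frac34)$ the only solution of \eqref{eq:main}, with no symmetry assumed, is the constant $|\lambda|^{1/4}$. Hence \eqref{eq:main} does not admit a non-constant solution for every $\lambda\in[-2,-\frac34)$.
\end{theorem}

Call a function \emph{radial} if it depends only on the geodesic distance $r\in[0,\pi]$ to some point $p\in\mathbf{S}^3$.

\begin{theorem}\label{thm:radialno}
If $-1\le\lambda<-\frac34$, every radial solution of \eqref{eq:main} is constant.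
\end{theorem}

\begin{theorem}\label{thm:radialyes}
For every $\lambda\in(-2,-1)$ there is a non-constant radial solution of \eqref{eq:main}, symmetric under $r\mapsto\pi-r$.
\end{theorem}

Thus for $\lambda\in(-2,-\frac34)$ non-constant radial solutions exist if and only if $\lambda<-1$, and any $\delta_0$ as in Theorem~\ref{thm:unique} is at most $\frac14$. We do not settle three points, none of which affects the answer: an explicit value of $\delta_0$, non-radial solutions for $\lambda\in[-1,-\frac34-\delta_0]$, and existence at $\lambda=-2$.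

The idea behind Theorem~\ref{thm:unique} is as follows. At $\delta=0$ the function $f=u^{-2}$ is the restriction of an affine function of $\mathbb{R}^4$, and for small $\delta$ it is close to affine in an $L^2$ sense. For $\delta\ne0$ there is in addition a balance condition, $\int u^2x=0$, which a non-constant affine $f$ violates. Section~\ref{sec:identities} derives the identities and Section~\ref{sec:model} plays them against each other in the affine case. The family in (b) is not compact, so the perturbation argument splits into bounded solutions (Section~\ref{sec:bounded}) and concentrating ones (Section~\ref{sec:blowup}); both use the Green function bounds of Section~\ref{sec:green}. Sections~\ref{sec:radial} and~\ref{sec:shooting} treat radial solutions and depend only on Section~\ref{sec:identities}.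

\section{The trace-free Hessian of $u^{-2}$}\label{sec:identities}

\subsection*{Conventions and standard facts}
Integrals without a domain are over $\mathbf{S}^3$ with the round measure. Symmetric $2$-tensors are identified with endomorphisms, $|S|$ is the Hilbert--Schmidt norm (so $|SX|\le|S||X|$), $S^\circ$ is the trace-free part, and $(\operatorname{div}S)_j=\nabla^iS_{ij}$, so that $\int\langle\operatorname{div}S,\nabla\phi\rangle=-\int\langle S,\nabla^2\phi\rangle$. Tangent vectors are viewed as vectors in $\mathbb{R}^4$, and $x$ is the position vector. We use the following.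
\begin{itemize}
\item[(F1)] $\nabla x_i$ is the tangential part of $e_i$, $\nabla^2x_i=-x_ig$ and $\Delta x_i=-3x_i$. The first nonzero eigenvalue of $-\Delta$ is $3$, so $\int|\phi-\bar\phi|^2\le\frac13\int|\nabla\phi|^2$, where $\bar\phi$ is the mean of $\phi$.
\item[(F2)] $\operatorname{div}\nabla^2\phi=\nabla\Delta\phi+\operatorname{Ric}(\nabla\phi)$, and $\operatorname{Ric}=2g$ on $\mathbf{S}^3$.
\item[(F3)] (Gauss formula) For a tangent field $Y$ and a tangent vector $X$, the derivative of $Y$ as an $\mathbb{R}^4$-valued function is $\partial_XY=\nabla_XY-\langle X,Y\rangle x$.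
\item[(F4)] In polar coordinates at $p$ we have $g=dr^2+\sin^2r\,g_{S^2}$ and $x\cdot p=\cos r$. For radial $\phi$, $\int\phi=4\pi\int_0^\pi\phi\sin^2r\,dr$,
\[
\nabla^2\phi=(\phi''-\phi'\cot r)\,dr^2+\phi'\cot r\,g,\qquad \Delta\phi=\frac{(\sin^2r\,\phi')'}{\sin^2r},
\]
and hence $\Delta(\psi/\sin r)=(\psi''+\psi)/\sin r$.
\item[(F5)] (\cite[1.159]{Besse}) On an $n$-manifold, for $\theta>0$,
\[
\operatorname{Ric}^\circ(\theta^{-2}g)=\operatorname{Ric}^\circ(g)+(n-2)\,\theta^{-1}(\nabla^2\theta)^\circ .
\]
\end{itemize}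

\subsection*{Pointwise identities}
The metric naturally attached to a solution is $u^4g$, and (F5) suggests writing it as $f^{-2}g$ with $f=u^{-2}$. The first computation will be needed on the sphere and, with a variable coefficient, on $\mathbb{R}^3$, so we do it once.

\begin{lemma}\label{lem:general}
Let $u>0$ solve $\Delta u=au-u^5$ on a Riemannian $3$-manifold, with $a$ smooth. Put $f=u^{-2}$ and $Q=(\nabla^2f)^\circ=\nabla^2f-\frac13(\Delta f)g$. Then
\begin{align}
\Delta f&=\frac32\frac{|\nabla f|^2}{f}-2af+\frac2f,\label{eq:feq}\\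
\nabla\Delta f&=\frac3f\,Q\nabla f-4a\nabla f-2f\nabla a.\label{eq:gradlap}
\end{align}
\end{lemma}

\begin{proof}
From $u=f^{-1/2}$ we get $\Delta u=-\frac12f^{-3/2}\Delta f+\frac34f^{-5/2}|\nabla f|^2$. Equating this with $af^{-1/2}-f^{-5/2}$ and multiplying by $-2f^{3/2}$ gives \eqref{eq:feq}. Differentiate \eqref{eq:feq}, using $\nabla|\nabla f|^2=2Q\nabla f+\frac23(\Delta f)\nabla f$:
\[
\nabla\Delta f=\frac3fQ\nabla f+\Bigl[\frac{\Delta f}{f}-\frac32\frac{|\nabla f|^2}{f^2}-\frac2{f^2}-2a\Bigr]\nabla f-2f\nabla a .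
\]
By \eqref{eq:feq} divided by $f$, the bracket equals $-4a$.
\end{proof}

From now on $u>0$ solves $\Delta u=\mu u-u^5$ on an open subset of $\mathbf{S}^3$, and
\[
f=u^{-2},\qquad Q=(\nabla^2f)^\circ,\qquad T=Q/f,\qquad c=f+\tfrac13\Delta f,\qquad A=\nabla f+(f-c)\,x\in\mathbb{R}^4 .
\]
By (F5), $T$ is the trace-free Ricci tensor of $u^4g$. The meaning of $c$ and $A$ is seen on affine functions: if $f=c_0+A_0\cdot x$, then (F1) gives $Q=0$, $c=c_0$ and $A=A_0$. In general $c$ and $A$ are ``varying coefficients'', with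
\begin{equation}\label{eq:Abasic}
f=c+A\cdot x,\qquad A\cdot\nabla f=|\nabla f|^2 ,
\end{equation}
and the next lemma shows that they vary only through $Q$ and $\delta$.

\begin{lemma}\label{lem:pointwise}
Pointwise,
\begin{align}
\nabla c&=T\nabla f-\tfrac{4\delta}{3}\nabla f,\label{eq:gradc}\\
\operatorname{div}(f^{-2}Q)&=\tfrac{8\delta}{3}\,\nabla(1/f),\label{eq:div}\\
|dA|^2&=|Q|^2+|\nabla c|^2,\label{eq:dA}
\end{align}
where $|dA|^2=\sum_{i=1}^4|\nabla A_i|^2$.
\end{lemma}

\begin{proof}
Identity \eqref{eq:gradlap} with $a=\mu$ gives $\nabla c=T\nabla f+(1-\frac{4\mu}3)\nabla f$, and $4\mu-3=4\delta$. By (F2), $\operatorname{div}Q=\frac23\nabla\Delta f+2\nabla f=2\nabla c$. Therefore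
\[
\operatorname{div}(f^{-2}Q)=2f^{-2}\nabla c-2f^{-3}Q\nabla f=-\tfrac{8\delta}3f^{-2}\nabla f ,
\]
which is \eqref{eq:div}; the weight $f^{-2}$ is the one that cancels the term $Q\nabla f$. Finally $\nabla^2f=Q+(c-f)g$, so by (F3), for tangent $X$,
\[
\partial_XA=\bigl[QX+(c-f)X-(Xf)x\bigr]+\bigl[(Xf-Xc)x+(f-c)X\bigr]=QX-(Xc)\,x .
\]
The two terms on the right are orthogonal; summing squares over an orthonormal basis gives \eqref{eq:dA}.
\end{proof}

\subsection*{Integral identities}

\begin{lemma}\label{lem:integral}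
Let $u$ solve \eqref{eq:main} and put $D=\int|\nabla f|^2/f^2$. Then
\begin{equation}\label{eq:TD}
\int|T|^2=\tfrac{8\delta}{3}D,\qquad D\le4\mu V .
\end{equation}
If $\delta\neq0$, then also
\begin{equation}\label{eq:balance}
\int u^2x=0\quad\text{and}\quad\int f^{-2}\nabla f=0\qquad\text{in }\mathbb{R}^4 .
\end{equation}
\end{lemma}

\begin{proof}
Pair \eqref{eq:div} with $\nabla f$ and integrate. Since $Q$ is trace-free, $\langle Q,\nabla^2f\rangle=|Q|^2$, so the left side gives $-\int|T|^2$, and the right side gives $-\frac{8\delta}3D$. Next divide $\Delta u=\mu u-u^5$ by $u$ and integrate by parts: $\int|\nabla u|^2/u^2+\int u^4=\mu V$. As $|\nabla f|/f=2|\nabla u|/u$, this gives $D\le4\mu V$.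

Now pair \eqref{eq:div} with $\nabla x_i$. The left side gives $\int f^{-2}x_i\langle Q,g\rangle=0$, so $\delta\int\langle\nabla(1/f),\nabla x_i\rangle=0$. By (F1) this last integral equals $3\int x_i/f=3\int u^2x_i$, and it also equals $-\int f^{-2}\nabla f\cdot e_i$.
\end{proof}

We call \eqref{eq:balance} the \emph{balance condition}: the measure $u^2\,dv_g$ has its center of mass at the origin.

\section{The affine case}\label{sec:model}

For $\delta\le0$ the identities decide everything. If $\delta<0$, the two sides of the first identity in \eqref{eq:TD} have opposite signs, so $D=0$ and $u$ is constant; this is fact (a). If $\delta=0$, then $Q=0$, so $c$ and $A$ are constant by \eqref{eq:gradc} and \eqref{eq:dA}, and $f$ is affine by \eqref{eq:Abasic}. Write $A=-bp$ with $b\ge0$ and $p\in\mathbf{S}^3$, so $f=c-b\cos r$. Then $\Delta f=3(c-f)$ and $|\nabla f|^2=b^2-(f-c)^2$, and \eqref{eq:feq} multiplied by $f$ becomes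
\[
3cf-3f^2=\tfrac32b^2-\tfrac32(f-c)^2-\tfrac32f^2+2,\qquad\text{that is,}\qquad c^2-b^2=\tfrac43 .
\]
So the solutions at $\lambda=-\frac34$ are exactly
\begin{equation}\label{eq:family}
u=(c-b\cos r)^{-1/2},\qquad b\ge0,\quad c=\sqrt{b^2+4/3},\quad p\in\mathbf{S}^3 ,
\end{equation}
which is the family in fact (b).

For small $\delta>0$, \eqref{eq:TD} gives $\int|T|^2\le C\delta$, so a solution should resemble a member of \eqref{eq:family}, and it must also be balanced. Which members are balanced? Averaging over $x\mapsto-x$,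
\[
\int u^2\,(x\cdot p)=\int\frac{\cos r}{c-b\cos r}=\int\frac{b\cos^2r}{c^2-b^2\cos^2r},
\]
and this is positive unless $b=0$. Only the constant is balanced. The same fact has a form that survives perturbation: by \eqref{eq:Abasic},
\begin{equation}\label{eq:DA}
D=\int\frac{A\cdot\nabla f}{f^2},
\end{equation}
and if $A$ is constant, balance forces $D=A\cdot\int f^{-2}\nabla f=0$. When $A$ is nearly constant this becomes $D\le C\delta D$; see Section~\ref{sec:bounded}.

The family is not compact: as $b\to\infty$ it concentrates at $p$, and $u\to0$ elsewhere. The imbalance persists after normalization. Let $\varepsilon=f(p)/2=(c-b)/2=\frac{2}{3(c+b)}$. Then $\varepsilon b\to\frac13$ and $\varepsilon c\to\frac13$, so $\varepsilon^{-1}u^2\to3/(1-\cos r)$ away from $p$. This profile is integrable, and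
\begin{equation}\label{eq:moment}
\int\frac{3\cos r}{1-\cos r}=12\pi\int_0^\pi\cos r\,(1+\cos r)\,dr=6\pi^2>0 .
\end{equation}
Section~\ref{sec:blowup} shows that any concentrating sequence with $\delta\to0$ has this same profile, which contradicts balance.

\section{The Green function and a Harnack-type bound}\label{sec:green}

Both halves of the proof need to control a solution from its minimum. This comes from two-sided bounds on the Green function of $-\Delta+\mu$.

\begin{lemma}\label{lem:harnack}
There is a constant $C_0$ such that for all $\mu\in[\frac34,1)$ every solution of \eqref{eq:main} satisfies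
\begin{equation}\label{eq:harnack}
\min u\ge\frac1{4\pi^2}\int u^5,\qquad \|u^2\|_{L^{5/4}}\le C_0(\min u)^2 .
\end{equation}
\end{lemma}

\begin{proof}
Let $\beta=\sqrt{1-\mu}\in(0,\frac12]$ and, with $r$ the distance between $x$ and $x'$,
\[
G(x,x')=\frac{\psi(r)}{4\pi\psi(0)\sin r},\qquad\psi(r)=\sin\bigl(\beta(\pi-r)\bigr).
\]
Since $\psi''+(1-\mu)\psi=0$, (F4) gives $(-\Delta+\mu)G=0$ for $0<r<\pi$, and $G$ is smooth at $r=\pi$ because $\sin(\beta t)/\sin t$ is a smooth even function of $t=\pi-r$. As $r\to0$, $4\pi\sin^2r\,G\to0$ and $4\pi\sin^2r\,\partial_rG=(\psi'\sin r-\psi\cos r)/\psi(0)\to-1$. Green's second identity on the complement of a small ball then gives $\phi(x)=\int G(x,\cdot)(-\Delta+\mu)\phi$ for smooth $\phi$. In particular $u(x)=\int G(x,\cdot)\,u^5$.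

\emph{Lower bound.} The logarithmic derivative of $\sin(\beta t)/\sin t$ is $(\beta t\cot\beta t-t\cot t)/t$, which is positive on $(0,\pi)$ because $y\cot y$ decreases there (its derivative is $(\sin 2y-2y)/(2\sin^2y)$). So $\sin(\beta t)/\sin t\ge\beta$, its limit at $t=0$, and $G\ge\beta/(4\pi\sin\beta\pi)\ge1/(4\pi^2)$. This proves the first inequality.

\emph{Upper bound.} Since $\beta\pi\le\frac\pi2$, we have $\psi(r)\le\psi(0)$, so $G\le1/(4\pi\sin r)$. Hence $\|G(\cdot,x')\|_{L^{5/2}}\le C_1$ with $C_1$ independent of $\mu$ and $x'$, because $\int_0^\pi\sin^{-1/2}r\,dr<\infty$. Minkowski's integral inequality gives $\|u\|_{L^{5/2}}\le C_1\int u^5\le4\pi^2C_1\min u$, and $\|u^2\|_{L^{5/4}}=\|u\|_{L^{5/2}}^2$.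
\end{proof}

All that will matter about the exponent $\frac54$ is that it exceeds $1$.

\section{Bounded solutions are constant}\label{sec:bounded}

\begin{proposition}\label{prop:bounded}
For every $M>0$ there is $\delta_1(M)>0$ such that every solution of \eqref{eq:main} with $0<\delta<\delta_1(M)$ and $\max u\le M$ is constant.
\end{proposition}

\begin{proof}
Let $0<\delta<\frac14$. We first find $K=K(M)$ with
\begin{equation}\label{eq:K}
K^{-1}\le f\le K,\qquad|\nabla f|\le K .
\end{equation}
Since $|\Delta u|\le M+M^5$, the estimate $\|u\|_{W^{2,4}}\le C(\|\Delta u\|_{L^4}+\|u\|_{L^4})$ and the embedding $W^{2,4}\subset C^1$ give $|\nabla u|\le K_1(M)$. At a maximum point $\Delta u\le0$, so $u^4\ge\mu$ there and $\max u\ge(\frac34)^{1/4}>\frac34$. Hence $u\ge\frac12$ on a ball of radius $\min\{1,1/(4K_1)\}$, so $\int u^5$, and by \eqref{eq:harnack} also $\min u$, is bounded below in terms of $M$. This gives \eqref{eq:K}.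

Let $\bar A$ be the mean of $A$. Balance \eqref{eq:balance} allows us to subtract $\bar A$ in \eqref{eq:DA}:
\[
D=\int\frac{(A-\bar A)\cdot\nabla f}{f^2}\le\Bigl(\int\frac{|A-\bar A|^2}{f^2}\Bigr)^{1/2}D^{1/2}.
\]
With \eqref{eq:K} and the Poincar\'e inequality in (F1), $D\le K^2\int|A-\bar A|^2\le\frac13K^2\int|dA|^2$. By \eqref{eq:K} and \eqref{eq:gradc},
\[
|Q|^2\le K^2|T|^2,\qquad|\nabla c|^2\le2K^2|T|^2+\tfrac{32}9\delta^2K^2\,\frac{|\nabla f|^2}{f^2},
\]
so \eqref{eq:dA} and \eqref{eq:TD} give $\int|dA|^2\le K^2(8\delta+\frac{32}9\delta^2)D\le9K^2\delta D$. Altogether $D\le3K^4\delta D$. If $\delta<\delta_1(M)=\min\{\frac14,\frac1{3K^4}\}$, then $D=0$ and $u$ is constant.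
\end{proof}

\section{Solutions do not concentrate}\label{sec:blowup}

\begin{proposition}\label{prop:noblowup}
Let $\delta_n\downarrow0$ and let $u_n$ solve \eqref{eq:main} with $\mu=\frac34+\delta_n$. Then $\max u_n$ is bounded.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:unique}]
If the theorem fails, there are $\delta_n\downarrow0$ and non-constant solutions $u_n$ with $\mu=\frac34+\delta_n$. By Proposition~\ref{prop:noblowup}, $\max u_n\le M$ for some $M$, and by Proposition~\ref{prop:bounded}, $u_n$ is constant once $\delta_n<\delta_1(M)$, a contradiction.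
\end{proof}

It remains to prove Proposition~\ref{prop:noblowup}. The difficulty is one of scales. Rescaling at the maximum identifies the solution on a ball whose radius is comparable to $\varepsilon\sim(\max u)^{-2}$, but that ball contributes only $O(\varepsilon^{-2}\varepsilon^3)$ to $\int\varepsilon^{-1}u^2x$. The balance integral is decided at unit distance from the peak. We must carry the profile from scale $\varepsilon$ to scale $1$, and the only small quantity available is the $L^2$ norm of $T$. An $L^2$-small tensor is small along most rays, and along a ray the identities form a closed system of ordinary differential equations with that tensor as coefficient. This yields the profile almost everywhere, and Lemma~\ref{lem:harnack} upgrades the convergence to $L^1$.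

\begin{proof}[Proof of Proposition~\ref{prop:noblowup}]
Suppose $\max u_n\to\infty$ along a subsequence. We may assume $\delta_n<\frac14$ and, after rotations, that each $u_n$ attains its maximum at the same point $p$. We pass to subsequences without relabeling and often drop the index $n$; $C$ denotes constants independent of $n$.

\emph{Step 1: flat coordinates and rescaling.} In stereographic coordinates $y\in\mathbb{R}^3$ with $y=0$ at $p$,
\[
g=\ell^2|dy|^2,\qquad\ell=\frac2{1+|y|^2},\qquad|y|=\tan\frac r2 .
\]
Recall the conformal covariance of $L_g=-\Delta_g+\frac18R_g$ in dimension three: if $g=\phi^4g_0$, then $L_gu=\phi^{-5}L_{g_0}(\phi u)$. Here $R_g=6$, so $L_g=-\Delta+\frac34$, and $\phi=\ell^{1/2}$. Thus $v=\ell^{1/2}u$ solves $\Delta v=\delta\ell^2v-v^5$ on $\mathbb{R}^3$. Put $F=v^{-2}=f/\ell$ and $E_F=(\partial^2F)^\circ/F$. Since $f^{-2}g=F^{-2}|dy|^2$, and both $g$ and $|dy|^2$ have vanishing trace-free Ricci tensor, (F5) gives $E_F=T$ as covariant tensors. Then $|T|_g^2\,dv_g=\ell^{-4}|E_F|^2\ell^3\,dy\ge\frac12|E_F|^2dy$,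 and \eqref{eq:TD} yields $\int_{\mathbb{R}^3}|E_F|^2dy\le C\delta$.

Let $\varepsilon=F(0)=1/(2u(p)^2)\to0$, as in Section~\ref{sec:model}, and for $\xi\in\mathbb{R}^3$ put
\[
\Phi(\xi)=\varepsilon^{-1}F(\varepsilon\xi),\qquad U=\Phi^{-1/2}=\varepsilon^{1/2}v(\varepsilon\xi),\qquad a(\xi)=\delta\varepsilon^2\ell(\varepsilon\xi)^2 .
\]
Then $\Delta U=aU-U^5$. Both $u$ and $\ell$ are maximal at $p$, so $0<U\le1=U(0)$. From $\ell\le2$ and $|\nabla\ell|\le4|y|$,
\begin{equation}\label{eq:abounds}
0\le a\le4\delta\varepsilon^2,\qquad|\nabla a|\le16\,\delta\varepsilon^4|\xi| .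
\end{equation}
Let $E=(\partial^2\Phi)^\circ/\Phi$ and $\gamma=\frac13\Delta\Phi$. Since $E(\xi)=\varepsilon^2E_F(\varepsilon\xi)$,
\begin{equation}\label{eq:Esmall}
\int_{\mathbb{R}^3}|E|^2\,d\xi\le C\delta\varepsilon ,
\end{equation}
and the definition of $E$ together with \eqref{eq:gradlap} gives
\begin{equation}\label{eq:system}
\partial^2\Phi=\Phi E+\gamma I,\qquad\nabla\gamma=E\nabla\Phi-\tfrac43a\nabla\Phi-\tfrac23\Phi\nabla a .
\end{equation}

\emph{Step 2: the core.} On $B_4$ the functions $U_n$, $a_n$, $\nabla a_n$ are bounded. Interior $L^q$ estimates bound $U_n$ in $C^{1}$ on a smaller ball; then $\Delta U_n$ is bounded in $C^{0,1/2}$, and Schauder estimates bound $U_n$ in $C^{2,1/2}(\overline{B_3})$. A subsequence converges in $C^2(\overline{B_3})$ to a smooth $U_\infty\ge0$ with $\Delta U_\infty=-U_\infty^5$ and $U_\infty(0)=1$. A nonnegative superharmonic function that vanishes at an interior point vanishes identically, so $U_\infty>0$ in $B_3$. Hence $\Phi_n\to\Phi_\infty=U_\infty^{-2}$ in $C^2(\overline{B_2})$, and $\partial^2\Phi_\infty=\gamma_\infty I$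 by \eqref{eq:Esmall}. For $i\ne k$, $\partial_k\gamma_\infty=\partial_i(\partial_i\partial_k\Phi_\infty)=0$, so $\gamma_\infty$ is constant. At $0$ we have $\Phi_\infty=1$, $\nabla\Phi_\infty=0$ (a minimum), and $\Delta\Phi_\infty=2$ by \eqref{eq:feq} with $a=0$. Therefore $\Phi_\infty=1+|\xi|^2/3$, and
\[
o_n=\max_{\omega\in S^2}\max\bigl\{|\Phi_n(\omega)-\tfrac43|,\ |\nabla\Phi_n(\omega)-\tfrac23\omega|,\ |\gamma_n(\omega)-\tfrac23|\bigr\}\to0 .
\]

\emph{Step 3: propagation along rays.} Let $L_n=\delta_n^{-1/8}\to\infty$ and $R_n=L_n/\varepsilon_n$. We follow $\Phi$ from $|\xi|=1$ to $|\xi|=R_n$, that is, to $|y|=L_n$. Since $\nabla\Phi$ is expected to grow like $|\xi|$, the second equation in \eqref{eq:system} singles out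
\[
\tau_n(\omega)=\int_1^{R_n}t\,|E(t\omega)|\,dt .
\]
In polar coordinates, by Cauchy--Schwarz and \eqref{eq:Esmall},
\begin{equation}\label{eq:tau}
\int_{S^2}\tau_n\,d\omega=\int_{1\le|\xi|\le R_n}\frac{|E|}{|\xi|}\,d\xi\le(C\delta\varepsilon)^{1/2}(4\pi R_n)^{1/2}=(4\pi C\delta_nL_n)^{1/2}\to0 .
\end{equation}
So, along a subsequence, $\tau_n(\omega)\to0$ for almost every $\omega$. Fix such an $\omega$, put $\theta_n=o_n+4\tau_n(\omega)+11\delta_n^{1/2}\to0$, and take $n$ so large that $\theta_n<\frac12$. We claim that for $1\le\rho\le R_n$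
\begin{equation}\label{eq:ray}
|\nabla\Phi(\rho\omega)-\tfrac23\rho\omega|\le\theta_n\rho,\qquad|\Phi(\rho\omega)-1-\tfrac13\rho^2|\le\theta_n\rho^2 .
\end{equation}
Let $[1,\bar\rho]$ be the maximal subinterval of $[1,R_n]$ on which
\begin{equation}\label{eq:bootstrap}
\Phi(t\omega)\le1+t^2,\qquad|\nabla\Phi(t\omega)|\le2t ;
\end{equation}
these hold at $t=1$ because $o_n<\frac12$. Let $\rho\in[1,\bar\rho]$. For $t\le\rho$, \eqref{eq:system}, \eqref{eq:abounds} and $1+t^2\le2t^2$ give
\[
|\partial_t\gamma(t\omega)|\le2t|E|+\tfrac{32}3\delta\varepsilon^2t+\tfrac{64}3\delta\varepsilon^4t^3 .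
\]
Integrating, and using $\varepsilon t\le L_n$ and $\frac{16}3\delta(L_n^2+L_n^4)\le11\delta^{1/2}$, we get $|\gamma(t\omega)-\frac23|\le o_n+2\tau_n+11\delta^{1/2}$ on $[1,\rho]$. Next, $\partial_t\nabla\Phi(t\omega)=\Phi E\omega+\gamma\omega$ and $\int_1^\rho\Phi|E|\,dt\le\int_1^\rho2t^2|E|\,dt\le2\rho\tau_n$, so
\[
|\nabla\Phi(\rho\omega)-\tfrac23\rho\omega|\le o_n+2\rho\tau_n+(\rho-1)\bigl(o_n+2\tau_n+11\delta^{1/2}\bigr)\le\theta_n\rho .
\]
One more integration gives $|\Phi(\rho\omega)-1-\frac13\rho^2|\le o_n+\frac12\theta_n(\rho^2-1)\le\theta_n\rho^2$. Thus \eqref{eq:ray} holds on $[1,\bar\rho]$. As $\theta_n<\frac12$, it makes both inequalities \eqref{eq:bootstrap} strict at $\bar\rho$, so $\bar\rho=R_n$ by continuity.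

\emph{Step 4: the profile.} Let $y\ne0$ lie on one of these rays. For large $n$, $\varepsilon_n\le|y|\le L_n$, and \eqref{eq:ray} with $\rho=|y|/\varepsilon_n$ gives $\varepsilon_nF_n(y)=\varepsilon_n^2\Phi_n(y/\varepsilon_n)\to|y|^2/3$. Since $u^2=1/(\ell F)$ and $(1+|y|^2)/|y|^2=1/\sin^2\frac r2$,
\begin{equation}\label{eq:profile}
\varepsilon_n^{-1}u_n^2\longrightarrow\frac{3(1+|y|^2)}{2|y|^2}=\frac3{1-\cos r}\qquad\text{a.e.\ on }\mathbf{S}^3 .
\end{equation}

\emph{Step 5: contradiction with balance.} Convergence almost everywhere does not see mass that concentrates, for instance at a second peak. Evaluating \eqref{eq:profile} at one point shows that $\varepsilon_n^{-1}(\min u_n)^2$ is bounded, so $\varepsilon_n^{-1}u_n^2$ is bounded in $L^{5/4}$ by \eqref{eq:harnack}. By H\"older's inequality its integral over a set $Z$ is at most $C|Z|^{1/5}$. Vitali's theorem (on a finite measure space, a uniformly integrable sequence that converges a.e.\ converges in $L^1$) shows that \eqref{eq:profile} holds in $L^1$. Then \eqref{eq:balance}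 and \eqref{eq:moment} give $0=\int\varepsilon_n^{-1}u_n^2\,(x\cdot p)\to6\pi^2$, which is absurd.
\end{proof}

\begin{remark}
The hypothesis $\delta_n\ne0$ enters only through balance, and the proposition fails without it: the family \eqref{eq:family} is unbounded. The hypothesis $\delta_n\to0$ is needed in Step~3, where the powers of $\varepsilon$ cancel in \eqref{eq:tau} and all smallness comes from $\delta_n$. The bound on $\max u_n$ is obtained by contradiction, which is why no explicit $\delta_0$ results.
\end{remark}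

\section{Radial solutions: a linear equation and non-existence}\label{sec:radial}

Let $u=u(r)$ be a radial solution of $\Delta u=\mu u-u^5$ on a ball $\{r\le r_0\}$, smooth at the center $p$. By (F4), $w=u\sin r$ satisfies
\begin{equation}\label{eq:w}
-w''=(1-\mu)w+\frac{w^5}{\sin^4r}=(1-\mu+u^4)\,w ,
\end{equation}
whatever the sign of $u$. If $u>0$, put $f=u^{-2}$ and $z=f'/\sin r$. Restricting $f$ to a great circle through $p$ shows that $f(r)$ extends to a smooth even function, so $z$ does too. For the family \eqref{eq:family}, $z$ is the constant $b$; in general $z$ is the radial counterpart of $A$.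

\begin{lemma}\label{lem:z}
If $u>0$, then
\begin{equation}\label{eq:z}
(w^4z')'=-4\delta\,w^4z .
\end{equation}
\end{lemma}

\begin{proof}
By (F4), $Q=(f''-f'\cot r)(dr^2-\frac13g)=z'\sin r\,(dr^2-\frac13g)$. For radial $h$, $\Delta r=2\cot r$ and $\nabla^2r(\nabla r)=0$ give $\operatorname{div}(h\,dr^2)=(h'+2h\cot r)\,dr$, while $\operatorname{div}(hg)=h'dr$. Hence
\[
\operatorname{div}\bigl(h(dr^2-\tfrac13g)\bigr)=\tfrac23(h'+3h\cot r)\,dr=\tfrac23\,\frac{(h\sin^3r)'}{\sin^3r}\,dr .
\]
Take $h=f^{-2}z'\sin r$ in \eqref{eq:div}. As $(1/f)'=-z\sin r/f^2$, we get $(h\sin^3r)'=-4\delta z\sin^4r/f^2$, and $w^4=\sin^4r/f^2$.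
\end{proof}

Equation \eqref{eq:z} is linear in $z$: for a non-constant solution on the whole sphere, $4\delta$ is an eigenvalue of a Sturm--Liouville problem with weight $w^4$. As a check, for the weight $\sin^4r$ of the constant solution, $z=1$ has eigenvalue $0$, and $z=\cos r$ has eigenvalue $5$ because $(-\sin^5r)'=-5\sin^4r\cos r$. These are $\mu=\frac34$ and $\mu=2$, the two degenerate values of Section~\ref{sec:intro}. To prove Theorem~\ref{thm:radialno} we need a lower bound for the nonzero eigenvalues that does not depend on the unknown weight. Passing from $z$ to $w^4z'$ removes the eigenvalue $0$ and produces Dirichlet conditions; dividing by $w^2$ removes the weight and leaves a potential that \eqref{eq:w} controls.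

\begin{proof}[Proof of Theorem~\ref{thm:radialno}]
Let $\frac34<\mu\le1$ and let $u$ be a radial solution on $\mathbf{S}^3$. Put $W=w^4z'$ and $\eta=W/w^2=w^2z'$. By \eqref{eq:z}, $W'/w^4=-4\delta z$, so $(W'/w^4)'=-4\delta W/w^4$. With $W=w^2\eta$ we have $W'/w^4=w^{-2}\eta'+2w^{-3}w'\eta$. In the derivative of this expression the terms in $\eta'$ cancel:
\[
w^{-2}\eta''+\bigl(2w^{-3}w''-6w^{-4}w'^2\bigr)\eta=-4\delta w^{-2}\eta .
\]
Multiply by $-w^2$ and insert \eqref{eq:w} and $4\delta=4\mu-3$:
\[
-\eta''+\Bigl[6\Bigl(\frac{w'}w\Bigr)^2+2(1-\mu)+2u^4\Bigr]\eta=(4\mu-3)\,\eta\qquad\text{on }(0,\pi).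
\]
Since $z$ is smooth and even about $0$ and about $\pi$, the function $\eta=w^2z'$ is smooth on $[0,\pi]$ and vanishes at both ends, and $(w'/w)^2\eta^2=(ww'z')^2$ is bounded. Multiply by $\eta$, integrate by parts, and use $\int_0^\pi\eta'^2\ge\int_0^\pi\eta^2$, valid when $\eta(0)=\eta(\pi)=0$ (the first Dirichlet eigenvalue of $(0,\pi)$ is $1$). As $1+2(1-\mu)-(4\mu-3)=6(1-\mu)$,
\[
\int_0^\pi\Bigl[6\Bigl(\frac{w'}w\Bigr)^2+6(1-\mu)+2u^4\Bigr]\eta^2\,dr\le0 .
\]
Because $\mu\le1$ and $u>0$, the bracket is positive, so $\eta\equiv0$ and $z'\equiv0$. Then \eqref{eq:z} gives $\delta z\equiv0$, and $\delta\ne0$ gives $z\equiv0$. Hence $f$ and $u$ are constant.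
\end{proof}

\section{Radial solutions: existence by shooting}\label{sec:shooting}

Fix $1<\mu<2$. We solve the radial equation with $u(0)=\alpha$ and look for $\alpha>\mu^{1/4}$ with $u'(\frac\pi2)=0$; reflection across the equator then gives a solution on the sphere. The slope $u'(\frac\pi2)$ will be negative for $\alpha$ just above $\mu^{1/4}$, because $\mu<2$, and positive for large $\alpha$, because $\mu>1$.

\begin{lemma}\label{lem:ivp}
For each $\alpha>0$ the problem
\begin{equation}\label{eq:ivp}
u''+2\cot r\,u'=\mu u-u^5,\qquad u(0)=\alpha,\quad u'(0)=0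
\end{equation}
has a unique solution $u(\cdot\,;\alpha)$ on $[0,\frac\pi2]$. It defines a smooth function on the hemisphere, it is positive, and $N(\alpha)=u'(\frac\pi2;\alpha)$ is a $C^1$ function of $\alpha$.
\end{lemma}

\begin{proof}
Let $h(u)=\mu u-u^5$. The equation is $(\sin^2r\,u')'=\sin^2r\,h(u)$. Integrating twice, with $\int_t^r\sin^{-2}=\cot t-\cot r$, turns \eqref{eq:ivp} into
\[
u(r)=\alpha+\int_0^rK(r,t)\,h(u(t))\,dt,\qquad K(r,t)=\frac{\sin t\,\sin(r-t)}{\sin r}\in[0,1].
\]
The contraction principle gives a local solution, and Gronwall's inequality gives uniqueness. The energy $H=\frac12u'^2-\frac\mu2u^2+\frac16u^6$ has $H'=-2\cot r\,u'^2\le0$ on $(0,\frac\pi2]$, so $u$ and $u'$ stay bounded and the solution extends to $[0,\frac\pi2]$. The linearization of the integral equation on $C[0,\frac\pi2]$ is the identity minus a Volterra operator with bounded kernel, which is invertible since the $k$th power of that operator has norm at most $C^k/k!$. By the implicit function theorem $\alpha\mapsto u(\cdot\,;\alpha)$ is $C^1$,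 and so is $N(\alpha)=\int_0^{\pi/2}\sin^2t\,h(u)\,dt$. As a function on the hemisphere, $u$ is Lipschitz and solves $\Delta u=h(u)$ weakly across $p$, since the flux $\sin^2r\,u'$ tends to $0$; by elliptic regularity it is smooth.

For positivity we use a local form of the balance condition. With $w=u\sin r$ let
\[
B=\tfrac12w'^2+\tfrac{1-\mu}2w^2+\frac{w^6}{6\sin^4r},\qquad P=B\sin r-\tfrac12\cos r\,ww'-\tfrac14\sin r\,w^2 .
\]
By \eqref{eq:w}, $B'=-\frac23\cos r\,w^6/\sin^5r$, and
\begin{align*}
(B\sin r)'&=\cos r\Bigl[\tfrac12w'^2+\tfrac{1-\mu}2w^2+\bigl(\tfrac16-\tfrac23\bigr)\frac{w^6}{\sin^4r}\Bigr],\\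
(-\tfrac12\cos r\,ww')'&=\tfrac12\sin r\,ww'+\cos r\Bigl[-\tfrac12w'^2+\tfrac{1-\mu}2w^2+\tfrac12\frac{w^6}{\sin^4r}\Bigr],\\
(-\tfrac14\sin r\,w^2)'&=-\tfrac12\sin r\,ww'-\tfrac14\cos r\,w^2 .
\end{align*}
Adding, $P'=(1-\mu-\frac14)\cos r\,w^2=-\delta\cos r\,w^2$, and $P(0)=0$. If $R\le\frac\pi2$ were a first zero of $u$, then $P(R)=\frac12\sin R\,w'(R)^2\ge0$, whereas $P(R)=-\delta\int_0^R\cos r\,w^2\,dr<0$ because $\delta>0$.
\end{proof}

\begin{lemma}\label{lem:near}
$N(\alpha)<0$ for $\alpha>\mu^{1/4}$ close to $\mu^{1/4}$.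
\end{lemma}

\begin{proof}
At $\alpha=\mu^{1/4}$ the solution is constant and $N=0$. There $\varphi=\partial_\alpha u$ solves $\Delta\varphi+4\mu\varphi=0$ with $\varphi(0)=1$. By (F4), $\psi=\varphi\sin r$ solves $\psi''+\kappa^2\psi=0$ with $\kappa=\sqrt{1+4\mu}$, $\psi(0)=0$, $\psi'(0)=1$, so $\psi=\kappa^{-1}\sin\kappa r$. Then $N'(\mu^{1/4})=\varphi'(\frac\pi2)=\psi'(\frac\pi2)=\cos\frac{\kappa\pi}2$. Since $1<\mu<2$, we have $\kappa\in(\sqrt5,3)$, so $\frac{\kappa\pi}2\in(\pi,\frac{3\pi}2)$ and the cosine is negative.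
\end{proof}

For large $\alpha$ the solution has a high peak at $p$ and is small elsewhere, so away from $p$ a multiple $\hat w$ of $w$ should converge to a solution of the linear equation $\hat W''=(\mu-1)\hat W$. That equation has a two-dimensional solution space, and the sign we want depends on the slope $\hat W'(0)$ that the peak imposes. The family \eqref{eq:family} shows what to expect: there $bw^2=b\sin^2r/(c-b\cos r)\to1+\cos r$, so $\hat W=\sqrt2\cos\frac r2$ and $\hat W'(0)=0$. To get the same slope for $\delta>0$ we show that $f$ is affine up to a relative error $O(r^2)$, uniformly in $\alpha$.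

\begin{lemma}\label{lem:far}
$N(\alpha)>0$ for all large $\alpha$.
\end{lemma}

\begin{proof}
Let $\alpha>\mu^{1/4}$. By Lemma~\ref{lem:ivp}, $f$, $w$, $z$ are defined on $[0,\frac\pi2]$. From \eqref{eq:ivp}, $3u''(0)=\mu\alpha-\alpha^5$, so
\[
f_0=f(0)=\alpha^{-2},\qquad z_0=z(0)=f''(0)=\tfrac23(\alpha^2-\mu\alpha^{-2})>0 .
\]
Let $\bar f=f_0+z_0(1-\cos r)$ be the affine function with the same data, and fix $r_*\in(0,1]$ with $32\delta r_*^2\le\frac14$. We claim that on $[0,r_*]$
\begin{equation}\label{eq:sandwich}
f_0+(1-32\delta r^2)\,z_0(1-\cos r)\le f\le f_0+z_0(1-\cos r).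
\end{equation}
Integrating \eqref{eq:z} gives $w^4z'=-4\delta\int_0^rw^4z\,dt$. Let $[0,\rho)$ be the maximal subinterval of $[0,r_*)$ on which $z>\frac12z_0$. There $z'\le0$, so $\frac12z_0<z\le z_0$, and $f=f_0+\int_0^rz\sin t\,dt$ gives $\frac12\bar f\le f\le\bar f$. To bound $z'$ we compare $\int_0^rw^4$ with $w^4(r)$. The function $m(t)=(1-\cos t)/\bar f(t)$ is increasing, being an increasing function of $1-\cos t$, and $1\le1+\cos t\le2$ on $[0,\frac\pi2]$. Hence for $0\le t\le r<\rho$
\[
w^2(t)\le\frac{2\sin^2t}{\bar f(t)}=2(1+\cos t)\,m(t)\le4m(r)\le\frac{4\sin^2r}{\bar f(r)}\le4w^2(r).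
\]
So $\int_0^rw^4z\,dt\le16z_0r\,w^4(r)$, whence $|z'|\le64\delta z_0r$ and $z\ge z_0(1-32\delta r^2)\ge\frac34z_0$ on $[0,\rho)$. By continuity $\rho=r_*$. Inserting $z_0(1-32\delta r^2)\le z(t)\le z_0$ for $t\le r$ in the formula for $f$ gives \eqref{eq:sandwich}.

Let $\hat w=\sqrt{z_0}\,w$ and $\sigma=\sqrt{\mu-1}>0$. By \eqref{eq:w} and \eqref{eq:sandwich},
\begin{equation}\label{eq:what}
\hat w''=\sigma^2\hat w-\frac{\hat w^5}{z_0^2\sin^4r},\qquad\frac{\sin^2r}{f_0/z_0+1-\cos r}\le\hat w^2\le\frac{1+\cos r}{1-32\delta r^2},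
\end{equation}
the inequalities on $(0,r_*]$. As $\alpha\to\infty$, $z_0\to\infty$ and $f_0/z_0\to0$. On each $[r_1,r_*]$ with $r_1>0$, $\hat w$ and $\hat w''$ are bounded uniformly in $\alpha$, so every sequence $\alpha_j\to\infty$ has a subsequence along which $\hat w\to\hat W\ge0$ in $C^1_{\mathrm{loc}}((0,r_*])$, with
\[
\hat W''=\sigma^2\hat W,\qquad1+\cos r\le\hat W^2\le\frac{1+\cos r}{1-32\delta r^2}.
\]
Thus $\hat W=k_1\cosh\sigma r+k_2\sinh\sigma r$, and $\hat W^2=k_1^2+2k_1k_2\sigma r+O(r^2)$ must equal $2+O(r^2)$. Hence $k_1=\sqrt2$, $k_2=0$. The limit does not depend on the subsequence, so $(\hat w,\hat w')(r_*)$ converges to the data of $\sqrt2\cosh\sigma r$ as $\alpha\to\infty$. On $[r_*,\frac\pi2]$ the equation in \eqref{eq:what} is regular and depends continuously on the parameter $z_0^{-2}\to0$. By continuous dependence on data and parameters, $\hat w'(\frac\pi2)\to\sqrt2\,\sigma\sinh\frac{\sigma\pi}2>0$. Finally $w'=u'\sin r+u\cos r$ gives $N(\alpha)=w'(\frac\pi2)=z_0^{-1/2}\hat w'(\frac\pi2)$.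
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:radialyes}]
By Lemmas~\ref{lem:near} and~\ref{lem:far} and the continuity of $N$, there is $\alpha>\mu^{1/4}$ with $u'(\frac\pi2;\alpha)=0$. The differential equation in \eqref{eq:ivp} is invariant under $r\mapsto\pi-r$ and regular at $\frac\pi2$, so by uniqueness the solution continues to $[\frac\pi2,\pi]$ as its even reflection. By Lemma~\ref{lem:ivp} the result is smooth and positive on $\mathbf{S}^3$. It is not constant, because $u(0)=\alpha\ne\mu^{1/4}$.
\end{proof}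

\begin{remark}
Both thresholds are visible in the two limiting slopes. At $\mu=2$ we have $\kappa=3$, and $\cos\frac{\kappa\pi}2$ vanishes. In Lemma~\ref{lem:far} the hypothesis $\mu>1$ enters only through the form of $\hat W$. For $\frac34<\mu<1$ the same argument gives $\hat W=\sqrt2\cos\beta r$ with $\beta=\sqrt{1-\mu}$, whose slope at $\frac\pi2$ is negative, like $\cos\frac{\kappa\pi}2$ for $\kappa\in(2,\sqrt5)$. The two ends then have the same sign, in agreement with Theorem~\ref{thm:radialno}.
\end{remark}

\begin{thebibliography}{9}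

\bibitem{Besse} Besse, \emph{Einstein Manifolds}.

\bibitem{caps} \emph{Elliptic equations with critical exponent on spherical caps of $S^3$}, \texttt{https://sites.math.rutgers.edu/\~{}brezis/PUBlications/188-J.pdf}.

\end{thebibliography}
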